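\title{Extremal graphs that are not products:\\ a counterexample to the product conjecture}

\begin{abstract}
Let $L$ be a graph of chromatic number $p+1\ge 3$ such that no two color classes of a proper $(p+1)$-coloring of $L$ span a forest. The simplest case of the product conjecture asserts that, for all large $n$, some extremal graph for $L$ on $n$ vertices arises from a complete $p$-partite graph with roughly equal classes by adding edges only. We disprove this for every $p\ge 2$. For all $p\ge2$ and $K\ge1$ we construct a single graph $L$ satisfying the hypothesis such that, for all large $n$, every $L$-free graph on $n$ vertices containing a spanning complete $p$-partite graph with classes of size at least $|V(L)|$ has at most $\mathrm{ex}(n,L)-K$ edges.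
\end{abstract}

\section{Introduction}

All graphs are finite and simple, $e(G)$ is the number of edges of $G$, and ``$G$ contains $H$'' means that $H$ is isomorphic to a subgraph of $G$, not necessarily induced. A graph is \emph{$L$-free} if it does not contain $L$. The maximum number of edges of an $L$-free graph on $n$ vertices is $\mathrm{ex}(n,L)$, and an $L$-free graph on $n$ vertices with $\mathrm{ex}(n,L)$ edges is \emph{extremal} for $L$.

Let $\chi(L)=p+1$ with $p\ge2$. Every $p$-partite graph is $L$-free. Among the $p$-partite graphs on $n$ vertices the largest is the Tur\'an graph $T_p(n)$, the complete $p$-partite graph whose classes have size $\lfloor n/p\rfloor$ or $\lceil n/p\rceil$: in a complete $p$-partite graph, moving a vertex to a class that is smaller by at least two increases the number of edges. We write $t_p(n)=e(T_p(n))$. To do better than $t_p(n)$ one can put edges inside the classes, and the question of this paper is whether it ever pays to remove edges between the classes as well.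

Call $G$ a \emph{$p$-product with classes $V_1,\dots,V_p$} if these sets partition $V(G)$ and any two vertices in different classes are adjacent; that is, $G$ contains the complete $p$-partite graph with these classes as a spanning subgraph. For any partition of the vertex set of a graph, edges between different classes are \emph{cross edges} and edges inside a class are \emph{inner edges}. The \emph{decomposition} of $L$ is the family of bipartite graphs spanned by two color classes of a proper $(p+1)$-coloring of $L$. The following is the simplest case of the product conjecture \cite{report}.

\begin{quote}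
\textbf{Product conjecture.} Let $\chi(L)=p+1\ge3$, and suppose that the decomposition of $L$ contains no forest. Then for all sufficiently large $n$ there is an extremal graph for $L$ on $n$ vertices that is a $p$-product whose classes all have size $n/p+o(n)$.
\end{quote}

We show that this is false for every $p\ge2$.

\begin{theorem}\label{thm:main}
For all integers $p\ge2$ and $K\ge1$ there are a graph $L$ and an integer $n_0$ such that:
\begin{enumerate}
\item[(i)] $\chi(L)=p+1$, and in no proper $(p+1)$-coloring of $L$ do two color classes span a forest;
\item[(ii)] for every $n\ge n_0$, every $L$-free $p$-product on $n$ vertices whose classes all have size at least $|V(L)|$ has at most $\mathrm{ex}(n,L)-K$ edges.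
\end{enumerate}
\end{theorem}

Classes of size $n/p+o(n)$ have at least $|V(L)|$ vertices once $n$ is large, so for the graph $L$ of the theorem the conclusion of the conjecture fails for all large $n$ and for all extremal graphs; the case $p=2$, $K=1$ is already a counterexample. The graph $L$ depends on $p$ and $K$. We do not determine $\mathrm{ex}(n,L)$, and we do not obtain a gap that grows with $n$ for a fixed $L$.

The proof separates into two tasks. Section~\ref{sec:exchange} writes down five local rules for the inner edges of a product and shows that a product obeying them can be enlarged by $K$ edges if a few cross edges may be deleted; the enlarged graphs belong to a class that we call admissible. The remaining sections build one graph $L$ such that all admissible graphs are $L$-free (Section~\ref{sec:rigid}), while every $L$-free product with enough edges to compete obeys the five rules (Section~\ref{sec:products}).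

\section{What the decomposition measures}\label{sec:decomp}

We begin with two standard facts: a graph with superlinearly many edges contains every small forest, but it need not contain a $4$-cycle.

\begin{lemma}\label{lem:forest}
Let $\ell,n\ge1$. A graph with at most $n$ vertices and at least $\ell n$ edges contains every forest on at most $\ell$ vertices.
\end{lemma}

\begin{proof}
Delete vertices of current degree less than $\ell$ one at a time. Deleting all vertices in this way would remove fewer than $\ell n$ edges, so the process stops at a nonempty subgraph $H$ of minimum degree at least $\ell$, which has more than $\ell$ vertices. Order the vertices of the forest so that each has at most one earlier neighbor, and embed them in $H$ in this order. At each step at most $\ell-1$ vertices of $H$ are used, so there is an unused neighbor of the image of the earlier neighbor, or an unused vertex if there is no earlier neighbor.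
\end{proof}

\begin{lemma}\label{lem:c4}
For $m\ge8$ we have $\mathrm{ex}(m,C_4)\ge(m/8)^{3/2}$.
\end{lemma}

\begin{proof}
Let $x=\sqrt{m/2}\ge2$ and $N=\lfloor x/2\rfloor\ge1$. By Bertrand's postulate there is a prime $q$ with $N<q\le 2N$; then $x/2<q\le x$. Take the $q^2$ points of $\mathbb F_q^2$ and the $q^2$ lines $y=ax+b$, and join each line to its $q$ points. Two distinct points lie on at most one common line, so this bipartite graph has no $C_4$. It has $2q^2\le m$ vertices and $q^3\ge(m/8)^{3/2}$ edges; add isolated vertices to reach $m$ vertices.
\end{proof}

Now let $\chi(L)=p+1$ and $\ell=|V(L)|$, and let $G$ be a $p$-product on $n$ vertices with classes of size at least $\ell$. If one class contains a member of the decomposition, then $G$ contains $L$: the two color classes spanning that member go into this class, and the other $p-1$ color classes go one each into the other $p-1$ classes of $G$. So the decomposition lists graphs that an $L$-free product cannot have inside a class. For $L=K_{p+1}$ it consists of a single edge, and no inner edge is possible. More generally, if the decomposition contains a forest, then by Lemma~\ref{lem:forest} each class has fewer than $\ell n$ inner edges. All inner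 edges together are then worth no more than the cross edges at a bounded number of vertices, and one would not be surprised to see cross edges traded for inner ones. Without forests the picture can be quite different.

\begin{example}\label{ex:oct}
Let $L=K_{2,2,2}$, so $p=2$. The only $3$-coloring is by the three parts, and the decomposition is $\{C_4\}$. Put a $C_4$-free graph into the class $A$ of $T_2(n)$ of size $\lceil n/2\rceil$ and a matching into the other class $B$. The result is $L$-free. Indeed, any three vertices of $L$ span a path with two edges or a triangle, so a copy of $L$ has at most two vertices in $B$. Deleting two vertices from $L$ leaves $K_{2,2}$ or $K_{1,1,2}$, and both contain $C_4$, which would lie in $A$. By Lemma~\ref{lem:c4} this product can have $t_2(n)+cn^{3/2}$ edges for a constant $c>0$.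
\end{example}

In such an example the inner structure is worth far more than all the edges at boundedly many vertices, and it is natural to guess that local surgery on the cross edges is irrelevant. The weak point of the guess is that being extremal is an exact property: a surgery that gains a single edge is enough to show that a product is not extremal.

\section{An exchange that deletes cross edges}\label{sec:exchange}

We write $P_3$ for the path with three vertices, $2K_2$ for two disjoint edges, $2C_4$ for two vertex-disjoint $4$-cycles, and $K_{1,k}$ for the star with $k$ edges. The \emph{windmill} $W_r$ consists of $r$ copies of $C_4$ that share one vertex, the center, and are otherwise disjoint; it has $3r+1$ vertices.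

\subsection*{The case $p=2$, $K=1$}
Let $G$ have two classes $A$ and $B$, and suppose the following configuration is forbidden: a $4$-cycle in $A$ and a path $y_1yy_2$ in $B$ with $y$ adjacent to all four vertices of the cycle. Suppose first that $G$ is a product and that $G[A]$ has exactly one $4$-cycle, with vertex set $S$. All cross edges are present, so $G[B]$ has no $P_3$. If $2K_2$ is also forbidden in $B$, then $B$ has at most one inner edge. Now remove this edge, choose $w\in B$, delete the four edges from $w$ to $S$, and put a star with six edges and center $w$ into $B$. Every $P_3$ in $B$ has middle vertex $w$, and $w$ is not adjacent to the cycle, so the forbidden configuration does not appear. We lost at most $1+4$ edges and gained $6$. The new graph is larger by at least one edge, and it is not a product with classes $A$ and $B$.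

A product could avoid this exchange in two ways. It could have many disjoint $4$-cycles in $A$, so that separating $w$ from all of them costs more than the star brings. We prevent this by forbidding $2C_4$ in $A$; then the vertex set $S$ of any one $4$-cycle meets all others, and four deletions suffice. Or it could have no $4$-cycle in $A$ and carry a large star in $B$. We cap the star by forbidding $K_{1,7}$ in $B$, so that $B$ has at most six inner edges, and use a second exchange. Add five new edges at a vertex $v$ of $A$. All $4$-cycles that arise pass through $v$, so after replacing $G[B]$ by a six-edge star with center $w$ it suffices to delete the edge $vw$. The gain is at least $5-1=4$. A fifth restriction, no $W_6$ in $A$, does not serve the exchange; it is the price for realizing the other four by a single forbidden graph (Remark~\ref{rem:guard}). It limits the number of new edges at $v$ to five.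

\subsection*{The general case}
Fix $p\ge2$ and $K\ge1$, and put
\[
s=K+5\ge6,\qquad r=p+K+3\ge6 .
\]
Let $\emptyset$ denote the graph with no vertices, which every graph contains, and define five pairs of graphs:
\[
\begin{array}{c|ccccc}
i&0&1&2&3&4\\ \hline
M_i&2C_4&C_4&\emptyset&\emptyset&W_r\\
D_i&\emptyset&P_3&2K_2&K_{1,s+1}&\emptyset
\end{array}
\]
A $p$-product $G$ with classes $A,B_2,\dots,B_p$, in which the class $A$ is distinguished, obeys \emph{rule $(R_i)$} if there is no $j$ such that $G[A]$ contains $M_i$ and $G[B_j]$ contains $D_i$. Thus $(R_0)$ and $(R_4)$ exclude $2C_4$ and $W_r$ from $A$, rules $(R_2)$ and $(R_3)$ exclude $2K_2$ and $K_{1,s+1}$ from every $B_j$, and $(R_1)$ says that a $C_4$ in $A$ and a $P_3$ in some $B_j$ do not occur together. The graphs produced by the two exchanges are described by the next definition.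

\begin{definition}\label{def:adm}
A graph $H$ is \emph{admissible} if $V(H)$ is a disjoint union $A\cup B_2\cup\dots\cup B_p$ of sets, called classes and allowed to be empty, and there is a set $S\subseteq A$ such that:
\begin{enumerate}
\item[(A1)] $H[A]$ contains neither $2C_4$ nor $W_r$, and every $4$-cycle of $H[A]$ meets $S$;
\item[(A2)] for each $j$, either $H[B_j]$ has no edge, or there is a vertex $w_j\in B_j$ such that all edges of $H[B_j]$ contain $w_j$, there are at most $s$ of them, and $w_j$ has no neighbor in $S$.
\end{enumerate}
There is no other condition on the cross edges.
\end{definition}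

By (A2), each $H[B_j]$ has maximum degree at most $s$ and contains neither $2K_2$ nor $C_4$.

\begin{lemma}[Exchange]\label{lem:exchange}
Let $G$ be a $p$-product with classes $A,B_2,\dots,B_p$ that obeys $(R_0)$--$(R_4)$, where $|A|\ge2r$ and $|B_j|\ge s+1$ for all $j$. Then there is an admissible graph $G'$ on the same vertex set with $e(G')\ge e(G)+K$.
\end{lemma}

\begin{proof}
We first show that $e(G[B_j])\le s$ for each $j$. By $(R_2)$ any two edges of $G[B_j]$ share a vertex. If all edges share one vertex, they form a star, which has at most $s$ edges by $(R_3)$. Otherwise take two edges $ab$, $ac$ and an edge avoiding $a$; it must be $bc$. An edge with an end outside $\{a,b,c\}$ misses one of $ab$, $ac$, $bc$, so there are only $3\le s$ edges.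

In both cases below we choose a set $S\subseteq A$ and perform, for every $j$, the following \emph{star step}: remove all edges of $G[B_j]$, insert a star with exactly $s$ edges and some center $w_j\in B_j$ (possible since $|B_j|\ge s+1$), and delete the $|S|$ cross edges between $w_j$ and $S$. After the star steps (A2) holds, and the step for $j$ changes the number of edges by $s-e(G[B_j])-|S|$.

\emph{Case 1: $G[A]$ contains a $4$-cycle.} Let $S$ be its vertex set. By $(R_0)$ every $4$-cycle of $G[A]$ meets $S$, and with $(R_0)$ and $(R_4)$ this gives (A1) for $G[A]$. By $(R_1)$ and $(R_2)$, $G[B_j]$ contains neither $P_3$ nor $2K_2$, so it has at most one edge. Let $G'$ be obtained by the star steps. It is admissible, and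
\[
e(G')-e(G)\ge(p-1)(s-1-4)=(p-1)K\ge K .
\]

\emph{Case 2: $G[A]$ is $C_4$-free.} Some $v\in A$ has at least $r-1$ non-neighbors in $A\setminus\{v\}$. Otherwise two vertices of $A$ would have at least $|A|-2-2(r-2)\ge2$ common neighbors in $A$, which gives a $4$-cycle. Join $v$ to $r-1$ of these non-neighbors, put $S=\{v\}$, and perform the star steps; call the result $G'$. Every $4$-cycle of $G'[A]$ uses a new edge and therefore passes through $v$. Hence every $4$-cycle meets $S$, and there is no $2C_4$. A copy of $W_r$ consists of $r$ edge-disjoint $4$-cycles, each of which needs its own new edge, and there are only $r-1$ new edges; so there is no $W_r$. Thus $G'$ is admissible, and since $e(G[B_j])\le s$,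
\[
e(G')-e(G)\ge(r-1)+(p-1)(s-s-1)=r-p=K+3\ge K. \qedhere
\]
\end{proof}

\section{One graph for five rules}\label{sec:L}

We need a single graph $L$ that appears in a product as soon as \emph{any one} of the five rules is violated. The device is a large complete bipartite graph with sides $P$ and $Q$. It can be laid across two classes $A$ and $B$ of a product in two ways, with $P$ in $A$ or with $P$ in $B$, and so acts as a switch. Small gadgets attached to the sides consist of cross edges in one position of the switch and of inner edges in the other. We use four switches, numbered $1$ to $4$, and one further bipartite graph, numbered $0$, whose position will be forced and which serves as a reference. Flipping switch $i$ exposes the pair $(M_i,D_i)$, and flipping no switch exposes $2C_4$. Everything else that lands in $A$ is a forest, which costs nothing when $A$ has many inner edges, by Lemma~\ref{lem:forest}.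

\subsection*{The core}
Let $t=p(s+1)+20r$. Take pairwise disjoint sets $P_0,Q_0,\dots,P_4,Q_4$ and $T_3,\dots,T_p$ (no $T_j$ if $p=2$) of $t$ vertices each, called \emph{sides}. Join $P_c$ completely to $Q_c$ for $c=0,\dots,4$, and join each $T_j$ completely to all vertices outside $T_j$. These are the \emph{core edges}. For each $c$ the $p$ sides $P_c,Q_c,T_3,\dots,T_p$ are pairwise completely joined; they form the \emph{frame} $\mathcal F_c$. The sides $T_j$ only serve to occupy the $p-2$ classes that the switches do not use.

\subsection*{The gadgets}
Add the following edges, choosing the gadgets pairwise vertex-disjoint.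
\begin{itemize}
\item[$\Gamma_0$:] two $4$-cycles $a_1a_2a_3a_4$ and $b_1b_2b_3b_4$ with $a_i,b_i\in P_i$ for $i=1,\dots,4$.
\item[$\Gamma_1$:] on vertices $q,q'\in Q_1$, $\pi,\pi'\in P_0$, $y\in P_1$ and $y_1,y_2\in Q_0$, the $4$-cycle $q\pi q'\pi'$ and the edges $yy_1$, $yy_2$, $y\pi$, $y\pi'$. Since $yq$ and $yq'$ are core edges, $y$ is adjacent to all four vertices of the cycle (Figure~\ref{fig:gamma}).
\item[$\Gamma_2$:] two disjoint edges, each joining a vertex of $P_2$ to a vertex of $Q_0$.
\item[$\Gamma_3$:] a star $K_{1,s+1}$ with center $z\in P_3$ and leaves in $Q_0$.
\item[$\Gamma_4$:] a windmill $W_r$ whose center and whose $r$ vertices opposite to the center lie in $Q_4$, and whose other $2r$ vertices lie in $P_0$.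
\item[$\Delta$:] for each of the nine sides $R\in\{P_0,P_1,Q_1,\dots,P_4,Q_4\}$, $r$ disjoint paths $P_3$ with both ends in $R$ and middle vertex in $P_0$. These are the \emph{guard paths of $R$}; those of $P_0$ lie entirely in $P_0$.
\end{itemize}
There is room for all of this. The side $P_0$ supplies $2$ vertices to $\Gamma_1$, $2r$ to $\Gamma_4$, and $9r$ middle vertices and $2r$ ends to $\Delta$, in total $13r+2\le t$. The side $Q_0$ supplies $2+2+(s+1)=s+5\le t$ vertices. Each of the other eight sides $P_c,Q_c$ supplies $2r$ vertices to $\Delta$ and at most $r+1$ to $\Gamma_0,\dots,\Gamma_4$ (the maximum is attained by $Q_4$; the other seven supply at most $4$). Let $L$ be the resulting graph and $\ell=|V(L)|=(p+8)t$.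

\begin{figure}[ht]
\centering
\begin{tikzpicture}[v/.style={circle,fill,inner sep=1.5pt},scale=0.95]
\node[v,label=left:$\pi$] (p) at (0,3) {};
\node[v,label=left:$y$] (y) at (0,2) {};
\node[v,label=left:$\pi'$] (pp) at (0,1) {};
\node[v,label=right:$q$] (q) at (2.5,3.5) {};
\node[v,label=right:$q'$] (qq) at (2.5,2.6) {};
\node[v,label=right:$y_1$] (y1) at (2.5,1.4) {};
\node[v,label=right:$y_2$] (y2) at (2.5,0.5) {};
\draw[very thick] (p)--(y)--(pp);
\draw[gray] (q)--(p)--(qq)--(pp)--(q) (y1)--(y)--(y2);
\draw[gray,dashed] (q)--(y)--(qq);
\node at (0,-0.1) {$V_A$}; \node at (2.5,-0.1) {$V_B$};
\node[v,label=left:$q$] (Q) at (5.5,3.4) {};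
\node[v,label=left:$\pi$] (P) at (6.5,2.6) {};
\node[v,label=left:$q'$] (QQ) at (6.5,1.4) {};
\node[v,label=left:$\pi'$] (PP) at (5.5,0.6) {};
\node[v,label=right:$y$] (Y) at (9,2) {};
\node[v,label=right:$y_1$] (Y1) at (9,3.2) {};
\node[v,label=right:$y_2$] (Y2) at (9,0.8) {};
\draw[very thick] (Q)--(P)--(QQ)--(PP)--(Q) (Y1)--(Y)--(Y2);
\draw[gray] (P)--(Y)--(PP);
\draw[gray,dashed] (Q)--(Y)--(QQ);
\node at (6,-0.1) {$V_A$}; \node at (9,-0.1) {$V_B$};
\end{tikzpicture}
\caption{The gadget $\Gamma_1$ in the two positions of switch $1$. Thick edges lie inside $V_A$ or $V_B$, thin edges cross, and the dashed edges $yq$, $yq'$ are core edges (the core edges between $\pi,\pi'$ and $y_1,y_2$ are not drawn). Left, straight: only the path $\pi y\pi'$ lies inside a class. Right, flipped: a $4$-cycle in $V_A$ and a path in $V_B$ whose middle vertex $y$ is adjacent to the whole cycle.}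
\label{fig:gamma}
\end{figure}

\subsection*{Positions of the switches}
Let $U=V(L)\setminus(T_3\cup\dots\cup T_p)$. We consider partitions $U=V_A\cup V_B$ with $P_0\subseteq V_A$ and $Q_0\subseteq V_B$ in which, for each $c\in\{1,2,3,4\}$, switch $c$ is either \emph{straight} ($P_c\subseteq V_A$, $Q_c\subseteq V_B$) or \emph{flipped} ($P_c\subseteq V_B$, $Q_c\subseteq V_A$). We call them \emph{switch partitions}. All core edges inside $U$ join some $P_c$ to $Q_c$, so they are cross edges, and the inner edges come from gadgets only. For $i\ge1$ the vertices of $\Gamma_i$ lie in $P_0\cup Q_0\cup P_i\cup Q_i$, so the inner edges of $\Gamma_i$ depend on switch $i$ alone: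
\begin{equation}\label{eq:table}
\begin{array}{c|l|l}
&\text{switch $i$ straight}&\text{switch $i$ flipped}\\ \hline
\Gamma_1&\pi y\pi'\text{ in }V_A& q\pi q'\pi'\text{ in }V_A,\ \ y_1yy_2\text{ in }V_B\\
\Gamma_2&\text{none}&2K_2\text{ in }V_B\\
\Gamma_3&\text{none}&K_{1,s+1}\text{ in }V_B\\
\Gamma_4&\text{none}&W_r\text{ in }V_A
\end{array}
\end{equation}
The first row is shown in Figure~\ref{fig:gamma}. For the others, the edges of $\Gamma_2$ and $\Gamma_3$ join $Q_0\subseteq V_B$ to $P_2$ and $P_3$, and the edges of $\Gamma_4$ join $P_0\subseteq V_A$ to $Q_4$. Let \emph{partition $0$} be the switch partition with all switches straight and, for $i=1,\dots,4$, let \emph{partition $i$} be the one in which only switch $i$ is flipped.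

\begin{lemma}\label{lem:partitions}
In partition $i$, for $i=0,\dots,4$, the graph $L[V_A]$ is a vertex-disjoint union of $M_i$ and a forest, and $L[V_B]$ is $D_i$ together with isolated vertices.
\end{lemma}

\begin{proof}
The gadgets are vertex-disjoint, so we may collect their inner edges one gadget at a time. A guard path of $R$ has its middle vertex in $P_0\subseteq V_A$; it lies in $V_A$ if $R\subseteq V_A$, and otherwise both its edges are cross edges. In partition $0$, the gadget $\Gamma_0$ gives $2C_4=M_0$ in $V_A$, and by \eqref{eq:table} the gadgets $\Gamma_1,\dots,\Gamma_4$ add one path in $V_A$ and nothing in $V_B$. In partition $i\ge1$, the vertices $a_i,b_i$ lie in $V_B$ and the other six vertices of $\Gamma_0$ in $V_A$, so $\Gamma_0$ leaves two paths $P_3$ in $V_A$ and nothing in $V_B$. By \eqref{eq:table}, $\Gamma_i$ gives $M_i$ in $V_A$ and $D_i$ in $V_B$, and the other three gadgets add at most the path $\pi y\pi'$ in $V_A$.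
\end{proof}

\section{Admissible graphs are $L$-free}\label{sec:rigid}

Table \eqref{eq:table} shows that $L$ cannot be placed in an admissible graph along a switch partition. The difficulty is that an embedding need not follow one: a side may be spread over several classes. We show that the large complete multipartite frames leave each vertex only one way to escape, namely into $A$, and that the guard paths close it.

\begin{proposition}\label{prop:free}
Every admissible graph is $L$-free.
\end{proposition}

\begin{proof}
Let $H$ be admissible with classes $A,B_2,\dots,B_p$ and set $S$, and suppose that $\varphi\colon V(L)\to V(H)$ is injective and maps edges to edges. Put $m=\lceil t/p\rceil\ge s+1\ge7$. For each side $R$ choose a class $f(R)$ that contains at least $m$ vertices of $\varphi(R)$, the \emph{home} of $R$. A vertex $x\in R$ is \emph{stray} if $\varphi(x)\notin f(R)$.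

\emph{Step 1: $f$ maps each frame bijectively onto the $p$ classes.} Two sides of a frame are completely joined. If they had the same home, that class would contain $K_{m,m}$, and hence $2C_4$ because $m\ge4$. But $H[A]$ has no $2C_4$ and $H[B_j]$ has no $C_4$. So $f$ is injective on the $p$ sides of a frame.

\emph{Step 2: every stray vertex is mapped to $A$, and a side with home $A$ has no stray vertex.} Let $x\in R$ be stray and let $X\neq f(R)$ be the class of $\varphi(x)$. By Step 1, a frame containing $R$ has a side $R'\ne R$ with home $X$. Since $x$ is joined to all of $R'$, the vertex $\varphi(x)$ has at least $m\ge s+1$ neighbors in its own class $X$. The graphs $H[B_j]$ have maximum degree at most $s$, so $X=A$. In particular $f(R)\neq A$.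

\emph{Step 3: $f(P_0)=A$.} Suppose $f(P_0)=B_k$. By Step 1 another side $R'$ of $\mathcal F_0$ has home $A$, and $\varphi(R')\subseteq A$ by Step 2. Stray vertices of $P_0$ are mapped to $A$ and are joined to all of $R'$, so four of them would give $K_{4,4}\supseteq 2C_4$ in $H[A]$. Hence $P_0$ has at most three stray vertices. Of the $r\ge5$ disjoint guard paths of $P_0$, at least two contain no stray vertex, and they give $2K_2$ in $H[B_k]$, a contradiction.

\emph{Step 4: there is a $k$ with $\{f(P_c),f(Q_c)\}=\{A,B_k\}$ for all $c$.} By Step 1, for every $c$ the pair $\{f(P_c),f(Q_c)\}$ consists of the two classes not among $f(T_3),\dots,f(T_p)$, so it does not depend on $c$. For $c=0$ it contains $A$ by Step 3.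

\emph{Step 5: no vertex of $U$ is stray.} Let $x$ be a stray vertex of $R\in\{P_c,Q_c\}$, and let $\bar R$ be the other of these two sides. By Step 2, $\varphi(x)\in A$ and $f(R)\neq A$; so $R\ne P_0$ by Step 3 and $f(\bar R)=A$ by Step 4. Step 2 gives $\varphi(\bar R)\subseteq A$ and $\varphi(P_0)\subseteq A$. Since $R\neq P_0$ we have $\bar R\ne Q_0$, so $\bar R$ has $r$ guard paths. Their vertices lie in $\bar R\cup P_0$, which does not contain $x$, and $x$ is joined to both ends of each path. So $x$ and these paths span a windmill $W_r$ with center $x$, and $\varphi$ maps it into $A$. This contradicts (A1).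

\emph{Step 6: no position of the switches is possible.} By Steps 3--5, the sets $V_A=U\cap\varphi^{-1}(A)$ and $V_B=U\cap\varphi^{-1}(B_k)$ form a switch partition of $U$. If all switches are straight, $\Gamma_0$ gives $2C_4$ in $H[A]$, contrary to (A1). If switch $2$, $3$ or $4$ is flipped, \eqref{eq:table} gives $2K_2$ in $H[B_k]$, $K_{1,s+1}$ in $H[B_k]$, or $W_r$ in $H[A]$, contrary to (A2), (A2), (A1), respectively. Suppose switch $1$ is flipped. Then $q\pi q'\pi'$ is mapped to a $4$-cycle of $H[A]$, which meets $S$ by (A1). The path $y_1yy_2$ is mapped into $B_k$, so $H[B_k]$ has edges, and both edges of the path contain $w_k$; hence $\varphi(y)=w_k$. But $y$ is adjacent to all four vertices of the cycle, so $w_k$ has a neighbor in $S$, contrary to (A2).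
\end{proof}

The deleted cross edges are used only in the last case of Step 6. They cannot be spared: with $A=V_A$ and $B_2=V_B$ from partition $1$, $B_j=T_j$ for $j\ge3$, $S=\{q,\pi,q',\pi'\}$ and $w_2=y$, the graph $L$ itself satisfies every condition of Definition~\ref{def:adm} except that $w_2$ has neighbors in $S$.

\begin{remark}[Why guard paths and windmills]\label{rem:guard}
Take partition $3$ and move the center $z$ of $\Gamma_3$ from $V_B$ to $V_A$. Then $V_B\setminus\{z\}$ is independent, $L[V_A]$ is a forest, and the neighbors of $z$ in $V_A$ are the vertices of $Q_3$. The only gadget edges at $Q_3$ are those of its guard paths. If these paths were omitted, $V_A\cup\{z\}$ would span a forest plus a disjoint star, and the decomposition would contain a forest. With the guard paths present, $V_A\cup\{z\}$ contains $W_r$, and all its cycles pass through $z$. So $L$, with $A=V_A\cup\{z\}$, $S=\{z\}$ and the independent classes $V_B\setminus\{z\},T_3,\dots,T_p$, satisfies all of Definition~\ref{def:adm} except the exclusion of $W_r$; without that exclusion Proposition~\ref{prop:free} would be false. Finally, Case 1 of Lemma~\ref{lem:exchange} leaves $G[A]$ unchanged, so it needs $G[A]$ to be free of $W_r$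 from the start. This is rule $(R_4)$, and $\Gamma_4$ is there to enforce it.
\end{remark}

Since $L$ contains $L$, Proposition~\ref{prop:free} says in particular that $L$ is not admissible. This yields the coloring properties.

\begin{proof}[Proof of Theorem~\ref{thm:main}(i)]
In partition $0$, the graph $L[V_A]$ is a disjoint union of $2C_4$ and a forest, hence bipartite, and $V_B,T_3,\dots,T_p$ are independent. So $\chi(L)\le2+1+(p-2)=p+1$. If $L$ had a proper coloring with at most $p$ colors, then $L$ would be admissible, with the color classes as $A,B_2,\dots,B_p$ and $S=\emptyset$. So $\chi(L)=p+1$. If two classes of a proper $(p+1)$-coloring spanned a forest, let $A$ be their union and $B_2,\dots,B_p$ the other color classes. Then $L[A]$ has no cycle, the $B_j$ are independent, and $L$ would again be admissible with $S=\emptyset$.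
\end{proof}

\section{Products are not extremal}\label{sec:products}

It remains to show that the products which could be extremal obey the five rules. Lemma~\ref{lem:partitions} gives this as soon as the class $A$ has enough inner edges to absorb the forest.

\begin{lemma}\label{lem:rules}
Let $G$ be an $L$-free $p$-product on $n$ vertices with classes $A,B_2,\dots,B_p$, all of size at least $\ell$, and suppose that $e(G[A])\ge2\ell n$. Then $G$ obeys $(R_0)$--$(R_4)$.
\end{lemma}

\begin{proof}
Suppose $G[A]$ contains $M_i$ and $G[B_j]$ contains $D_i$; we embed $L$ in $G$ along partition $i$. By Lemma~\ref{lem:partitions}, $L[V_A]$ is a vertex-disjoint union of $M_i$ and a forest $F$ on at most $\ell$ vertices. Remove from $G[A]$ the vertices of a copy of $M_i$. There are at most $\ell$ of them, each of degree less than $n$, so at least $\ell n$ edges remain, and the remaining graph contains $F$ by Lemma~\ref{lem:forest}. This embeds $L[V_A]$ in $G[A]$. Embed $L[V_B]$ in $G[B_j]$ using the copy of $D_i$ and placing the isolated vertices arbitrarily, which is possible since $|B_j|\ge\ell$. Place the independent sets $T_3,\dots,T_p$ one each into the remaining $p-2$ classes, which also have at least $\ell$ vertices.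 Every other edge of $L$ joins two of the sets $V_A,V_B,T_3,\dots,T_p$, so its ends are mapped to different classes of the product $G$ and are adjacent there. Thus $G$ contains $L$, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(ii)]
Put a $C_4$-free graph with $\mathrm{ex}(\lceil n/p\rceil,C_4)$ edges into a class of size $\lceil n/p\rceil$ of $T_p(n)$. With this class as $A$ and $S=\emptyset$ the result is admissible, so Proposition~\ref{prop:free} gives
\begin{equation}\label{eq:lower}
\mathrm{ex}(n,L)\ge t_p(n)+\mathrm{ex}(\lceil n/p\rceil,C_4).
\end{equation}
Choose $n_0\ge8p$ such that $(n/(8p))^{3/2}-K\ge2p\ell n$ for all $n\ge n_0$. Let $n\ge n_0$, and let $G$ be an $L$-free $p$-product on $n$ vertices with classes of size at least $\ell$.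

If $e(G)\le t_p(n)+\mathrm{ex}(\lceil n/p\rceil,C_4)-K$, then $e(G)\le\mathrm{ex}(n,L)-K$ by \eqref{eq:lower}. Otherwise, since $G$ has at most $t_p(n)$ cross edges, Lemma~\ref{lem:c4} shows that the number of inner edges is more than
\[
\mathrm{ex}(\lceil n/p\rceil,C_4)-K\ \ge\ \Bigl(\frac{n}{8p}\Bigr)^{3/2}-K\ \ge\ 2p\ell n .
\]
So one of the $p$ classes has at least $2\ell n$ inner edges; call it $A$ and the others $B_2,\dots,B_p$. By Lemma~\ref{lem:rules}, $G$ obeys $(R_0)$--$(R_4)$. All classes have size at least $\ell\ge t\ge\max\{2r,s+1\}$, so Lemma~\ref{lem:exchange} gives an admissible graph $G'$ on $n$ vertices with $e(G')\ge e(G)+K$. By Proposition~\ref{prop:free}, $G'$ is $L$-free, and therefore $e(G)\le e(G')-K\le\mathrm{ex}(n,L)-K$.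
\end{proof}

\begin{thebibliography}{1}
\bibitem{report}
\emph{Tagungsbericht 41/1999},
\texttt{http://publications.mfo.de:80/\allowbreak bitstream/\allowbreak handle/\allowbreak mfo/\allowbreak 2582/\allowbreak Report\_99\_41.pdf?\allowbreak isAllowed=y\&\allowbreak sequence=1}
\end{thebibliography}
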